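# Doubling grids and Tuza's conjecture on weak saturation numbers

## 1. A grid whose rows are joined by doubling

Let $M\ge 7$ be odd and let $H\ge 1$. Take the $HM$ points $(h,y)$ with $0\le h<H$ and $0\le y<M$; we call $h$ the row and $y$ the position. Draw arcs carrying one of five labels $a,t,r,u,b$:

- label $a$: from $(h,y)$ to $(h,y+1)$, for $0\le y\le M-2$;
- label $\gamma\in\{t,r,u,b\}$: from $(h-1,(2y+\omega_\gamma)\bmod M)$ to $(h,y)$, for $1\le h<H$ and all $y$, where $\omega_t=0$, $\omega_r=-1$, $\omega_u=1$, $\omega_b=-2$.

So each row is a path, and position $y$ of a row is fed by the four consecutive positions $2y-2,2y-1,2y,2y+1$ (mod $M$) of the previous row. When $y$ moves by one, the feeding window moves by two.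

Four facts can be read off. Since $M$ is odd, $y\mapsto 2y+\omega_\gamma$ is a bijection mod $M$, so each point has at most one in-arc and at most one out-arc of each label. Since the four numbers $\omega_\gamma$ are distinct mod $M$, two points are joined by at most one arc. All arcs go forward in the lexicographic order of $(h,y)$. Finally, call $x=(h,y)$ *interior* if $1\le h\le H-2$, $1\le y\le M-2$ and $y\ne\frac{M\pm1}2$, and *boundary* otherwise; two full rows and four positions in each row are excluded, so there are at most $2M+4H$ boundary points.

**Lemma 1 (the neighborhood of an interior point).** Let $x=(h,y)$ be interior and $v=2y\bmod M$. Then $2\le v\le M-2$, all ten in- and out-arcs of $x$ exist, and the in-arcs with labels $a,t,r,u,b$ come from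
$$A=(h,y-1),\quad T=(h-1,v),\quad R=(h-1,v-1),\quad U=(h-1,v+1),\quad B=(h-1,v-2).$$
The arcs among these five points are exactly the $a$-arcs $B\to R\to T\to U$, a $t$-arc $B\to A$ and a $u$-arc $R\to A$.

*Proof.* We have $v=0$ only for $y=0$, $v=1$ only for $y=\frac{M+1}2$, and $v=M-1$ only for $y=\frac{M-1}2$. These are excluded, so $2\le v\le M-2$. The in- and out-arcs exist because $1\le y\le M-2$ and $1\le h\le H-2$. The positions $v-2,v-1,v,v+1$ lie between $0$ and $M-1$, so no reduction mod $M$ is needed, and the arcs inside row $h-1$ are those of the path. The in-arcs of $A$ from row $h-1$ come from $2(y-1)+\omega_\gamma\equiv v-2+\omega_\gamma$, that is, from $v-2$ (label $t$, the point $B$), $v-1$ (label $u$, the point $R$), $v-3$ (label $r$) and $v-4$ (label $b$). These four positions are distinct mod $M$, so the last two are not $B$ or $R$. They are not $v$ or $v+1$ either, since that would make $M$ divide $3$, $4$ or $5$. $\square$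

For example, let $M=7$, $H=3$, $x=(1,2)$. Then $v=4$, and the in-neighbors are $A=(1,1)$, $T=(0,4)$, $R=(0,3)$, $U=(0,5)$, $B=(0,2)$. The point $A$ is fed by the positions $2,1,3,0$ (labels $t,r,u,b$), so from $B$ by $t$ and from $R$ by $u$. The out-arcs of $x$ go to $(1,3)$ by $a$ and to $(2,1),(2,5),(2,4),(2,2)$ by $t,r,u,b$.

Write $\pi_\gamma(x)$ for the start of the $\gamma$-arc into $x$. Lemma 1 contains the *doubling relation*
$$\pi_t(\pi_a(x))=B=\pi_a(\pi_a(\pi_t(x))).\tag{1}$$

The grid is for the following. Every point will become a set of $k+1$ vertices, every arc an overlap of two such sets, and we shall design a hypergraph $F$ such that in a cheap "weakly $F$-saturated" hypergraph an interior point costs exactly two edges, while a boundary point costs more. With $M$ and $H$ both of order $\sqrt n$ the grid has about $n$ points and only about $\sqrt n$ boundary points. The main work is to show that, conversely, every cheap host carries a structure satisfying (1), and that such a structure on about $n$ points must have about $\sqrt n$ defects, up to a logarithm. This refutes a conjecture that allows only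 boundedly many.

## 2. Weak saturation, sparseness, and the claimed error term

Let $k\ge2$ and let $F$ be a $k$-uniform hypergraph with at least two edges. Throughout, a *copy* is a subhypergraph, not necessarily induced.

**Definition (weak saturation).** A $k$-uniform hypergraph $G$ on $n$ vertices is *weakly $F$-saturated* if the $k$-sets of $V(G)$ that are not edges of $G$ can be listed as $e_1,\dots,e_m$ so that for every $i$ the hypergraph $G+e_1+\dots+e_i$ contains a copy of $F$ that uses $e_i$. The minimum number of edges of such a $G$ is $w\text{-sat}(n,F)$.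

**Definition (sparseness).** The sparseness $s(E)$ of $E\in E(F)$ is the smallest natural number $s$ for which some $E^*\subseteq E$ with $|E^*|=s+1$ is contained in no edge of $F$ other than $E$. The local sparseness is $s(F)=\min_E s(E)$. We consider only $F$ with $1\le s(F)\le k-1$.

For the triangle $K_3$ ($k=2$) each vertex is in two edges and each pair in one, so $s(K_3)=1$. For the four triples of a 4-set ($k=3$) each pair is in two triples, so only a whole triple determines itself, and $s=2$.

Tuza proved $w\text{-sat}(n,F)=\Theta(n^{s(F)})$ for every such $F$, and Alon proved $w\text{-sat}(n,F)=cn+o(n)$ when $s(F)=1$. Tuza's conjecture, as recorded in "A Survey of Minimum Saturated Graphs", says that for every $k\ge 2$ and every $k$-uniform $F$ with at least two edges and $s(F)\ge1$ there is a constant $c=c(F)>0$ with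
$$w\text{-sat}(n,F)=cn^{s(F)}+O(n^{s(F)-1})\qquad(n\to\infty,\ F\text{ fixed}).\tag{2}$$
For $s(F)=1$ the error would be $O(1)$.

**A case by hand.** Let $F_3$ consist of three edges $X-1,X-2,X-3$ of a $(k+1)$-set $X$, where $X-i:=X\setminus\{i\}$; for $k=2$ this is the triangle. Every vertex is in at least two of the edges and the pair $\{1,2\}$ lies only in $X-3$, so $s(F_3)=1$. We claim $w\text{-sat}(n,F_3)=n-k+1$ for $n\ge k+1$.

For the upper bound fix a $(k-1)$-set $S$ and take the $n-k+1$ edges $S\cup\{v\}$, $v\notin S$. Suppose all $k$-subsets of some $Q^*\supset S$ with $|Q^*|\ge k$ are present, and let $v\notin Q^*$. If $\{v\}\cup S_1$ is present, $S_1\subset Q^*$, and $S_2\subset Q^*$ is a $(k-1)$-set with $|S_1\cap S_2|=k-2$, then $\{v\}\cup S_2$ completes three edges of the $(k+1)$-set $\{v\}\cup S_1\cup S_2$, the others being $S_1\cup S_2$ and $\{v\}\cup S_1$. Changing one element at a time we reach all $(k-1)$-subsets of $Q^*$, so $v$ joins $Q^*$.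

For the lower bound keep a family of vertex sets, initially the single edges of $G$, and merge two sets as long as they share at least $k-1$ vertices. Each set $W$ is charged with the edges of $G$ it was merged from, and these number at least $|W|-k+1$: this holds at the start, and $|W_1\cup W_2|-k+1\le(|W_1|-k+1)+(|W_2|-k+1)$ when $|W_1\cap W_2|\ge k-1$. By induction every edge added lies in a set of the final family: it lies in the union of two present edges sharing $k-1$ vertices, and the final sets containing these share $k-1$ vertices, hence coincide. So in the end every $k$-set lies in a final set. If a final set $W$ were not all of $V(G)$, take $S\subset W$ with $|S|=k-1$ and $v\notin W$; the final set containing $S\cup\{v\}$ shares $S$ with $W$ and differs from it, a contradiction. So $W=V(G)$ and $G$ has at least $n-k+1$ edges. Here the error term is $O(1)$, as conjectured.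

**Theorem 1.** For every $k\ge10^6$ there are a $k$-uniform hypergraph $F$ with $s(F)=1$, an integer $p=p(k)$ and constants $c_1,c_2>0$ such that for all large $n$
$$\frac{2n}{p}+c_1\sqrt{\frac{n}{\log n}}\ \le\ w\text{-sat}(n,F)\ \le\ \frac{2n}{p}+c_2\sqrt n .\tag{3}$$

Theorem 1 disproves the conjecture: if $w\text{-sat}(n,F)=cn+O(1)$, dividing by $n$ gives $c=2/p$, so $w\text{-sat}(n,F)-2n/p=O(1)$, against the lower bound. Nothing is claimed here about removing the logarithm, about small $k$, or about $s(F)\ge2$.

A one-sided version of the conjecture does hold when $s(F)=1$. It is not needed for the disproof and is proved in Section 12.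

**Theorem 2.** If $s(F)=1$, then $c=\lim w\text{-sat}(n,F)/n$ exists and $w\text{-sat}(n,F)\ge cn-O(1)$.

## 3. Conditional rules, and why a commuting grid rolls up

Think of $F$ as a disjoint union of several "rules". A new edge completes a copy of $F$ as soon as it completes a copy of one rule, provided the other rules can be found elsewhere; a fixed complete piece of the host takes care of that. So we are free to design rules.

The hypergraph $F_3$ is the rule "from two edges of a $(k+1)$-set $X$ get a third". Make it conditional: it may be applied only if certain other $(k+1)$-sets, its *predecessors*, which overlap $X$ in prescribed numbers of vertices, are already complete. If the overlaps have total size $\sigma$, then $X$ brings $p=k+1-\sigma$ new vertices for two edges. A set without the required predecessors has to be paid for differently, and we want this to be more expensive. The excess over $2n/p$ then counts defects, and the error is not $O(1)$ if every host has unboundedly many defects. With one predecessor $A$ per set we get a chain, with one defect at its start. So use several.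

The first thing to try is a plane grid: predecessors $A=(h,y-1)$ by an $a$-arc and $T=(h-1,y)$ by a $t$-arc, with the square closed by $C=(h-1,y-1)$, which has an $a$-arc to $T$ and a $t$-arc to $A$. A rectangle has about as many boundary points as its perimeter. But rules see only local patterns, and this pattern can be rolled up. Take the integers $0,\dots,N-1$ as points, fix $s\ge3$, and draw $a$-arcs $x-1\to x$ and $t$-arcs $x-s\to x$. Put $A=x-1$, $T=x-s$, $C=x-s-1$. Then $T-C=1$ and $A-C=s$ give an $a$-arc $C\to T$ and a $t$-arc $C\to A$, while $A-T=s-1$ and $x-C=s+1$ are neither $1$ nor $s$, so there are no further arcs. This is exactly the local pattern of the rectangle, and only the first $s$ and last $s$ points have an incomplete neighborhood. No count based on this local pattern can force more than boundedly many defects.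

The relation behind the pattern is $\pi_t\pi_a=\pi_a\pi_t$. Replace it by doubling, $\pi_t\pi_a=\pi_a\pi_a\pi_t$, and try the same winding on $0,\dots,N-1$ with $\pi_a(x)=x-1$. On an interval where the relation holds we get $\pi_t(x-1)=\pi_t(x)-2$, so $\pi_t(x)=2x-2c'$ for a constant $c'$. Predecessors must exist and be earlier, so $0\le 2x-2c'<x$, that is, $c'\le x<2c'$. The interval contains no points of the lower half of $[0,2c')$. This is why the rows in Section 1 are joined by doubling. The computation only treats one interval of one winding; the real count is in Section 11.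

Three things must be arranged. Rules record only intersection sizes, which carry no direction, so (1) must be forced by unoriented data; this is the purpose of the extra predecessors $R,U,B$. Each set must have exactly one successor of each label, although only the total size of the successor overlaps will be under control; this is why the overlap sizes below are chosen with a base-6 expansion. And sets must not be usable for anything else until all their successors are there; this is the purpose of the rules $H_B$ below.

## 4. The hypergraph $F$

Fix $k\ge10^6$. For $|Z|\ge k$ let $K(Z)$ be the set of all $k$-subsets of $Z$. The labels get the sizes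
$$\sigma_a=10^4+1,\quad \sigma_t=10^4+6,\quad \sigma_r=10^4+36,\quad \sigma_u=10^4+216,\quad \sigma_b=10^4+1296,$$
and $\sigma:=\sum_\gamma\sigma_\gamma=51555$, $p:=k+1-\sigma$. Then $p>\frac23(k+1)$ and $k>2\sigma$.

**Lemma 2 (decoding).** If $n_\gamma\ge0$ are integers with $\sum_\gamma n_\gamma\sigma_\gamma=\sigma$, then all $n_\gamma=1$.

*Proof.* If $\sum n_\gamma\ge6$, the sum exceeds $60000>\sigma$. If $\sum n_\gamma\le4$, it is at most $4\cdot11296=45184<\sigma$. So $\sum n_\gamma=5$, and subtracting $5\cdot10^4$ gives $\sum n_\gamma(\sigma_\gamma-10^4)=1555=1+6+36+216+1296$ with $0\le n_\gamma\le5$. Base-6 digits are unique, so all $n_\gamma=1$. $\square$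

**Definition (configuration).** A configuration consists of sets $X,A,T,R,U,B$ of size $k+1$, with no vertex in three of them, such that $X$ meets $A,T,R,U,B$ in $\sigma_a,\sigma_t,\sigma_r,\sigma_u,\sigma_b$ vertices,
$$|B\cap R|=|R\cap T|=|T\cap U|=\sigma_a,\qquad |A\cap B|=\sigma_t,\qquad |A\cap R|=\sigma_u,$$
and all other pairs are disjoint. We put $I:=X\cap(A\cup T\cup R\cup U\cup B)$.

Since no vertex is in three sets, $|I|=\sigma$ and $|X\setminus I|=p$. Each of the sets meets the others in fewer than $k+1$ vertices altogether (at most five overlaps, each of size at most $11296$), so configurations exist. The data determine the sizes of all atoms of the Boolean algebra generated by the six sets, so a configuration is unique up to isomorphism. The prototype is Lemma 1: replace each point by a set and each $\gamma$-arc by an overlap of size $\sigma_\gamma$. (The value of $|A\cap R|$ is prescribed only because the grid forces it.)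

**Definition (the rules).** The family $\mathcal H$ consists of the following.

- $H_0$: $K(A)\cup K(T)\cup K(R)\cup K(U)\cup K(B)\cup\{X-i,X-j,X-l\}$, where $(X,A,T,R,U,B)$ is a configuration and $i,j,l\in X\setminus I$ are distinct. The last three edges are the *sparse* edges.
- $H_4$: four edges of $K(Z)$, $|Z|=k+1$.
- $H_C^{(j)}$ for $0\le j\le k-2$: $K(Q)$ with $|Q|=2k$, and two edges $\{v\}\cup S_1$, $\{v\}\cup S_2$ with $v\notin Q$, $S_1,S_2\subset Q$, $|S_1|=|S_2|=k-1$, $|S_1\cap S_2|=j$.
- $H_B$, six types: $K(Q)\cup K(X)\cup K(A)\cup K(T)\cup K(R)\cup K(U)\cup K(B)$, where $(X,A,T,R,U,B)$ is a configuration, $|Q|=2k$, $|Q\cap X|=\sigma$, $Q\cap(A\cup T\cup R\cup U\cup B)=\emptyset$; plus one edge $e^*=\{w\}\cup S$ with $S\subset Q\setminus X$, $|S|=k-1$, $w\in X\setminus Q$. The type says where $w$ is: in $X\setminus(Q\cup I)$, or in $X\cap A$, $X\cap T$, $X\cap R$, $X\cap U$ or $X\cap B$.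

Each $H_B$ type is one isomorphism type, since the atom sizes are determined and vertices within an atom are interchangeable. In words: $H_0$ is the conditional rule that starts a new $(k+1)$-set, $H_4$ completes a set that has three edges, $H_C$ absorbs into a complete set a vertex that is attached to it by one edge, and $H_B$ attaches vertices of a complete set $X$ to a big complete set $Q$ that already contains $\sigma$ vertices of $X$ outside its predecessors.

The sets $Z$ with $K(Z)$ listed in $H_0$, $H_C^{(j)}$ or $H_B$ are the *blocks*; those of size $k+1$ are *node-blocks*. So $X$ is a block of $H_B$ but not of $H_0$, and $H_4$ has no block. Distinct blocks meet in at most $\sigma<k$ vertices, so they are edge-disjoint and distinct as sets. The edges listed outside the blocks are not block edges: a sparse edge contains a vertex of $X\setminus I$, the edges $\{v\}\cup S_1,\{v\}\cup S_2$ contain $v\notin Q$, and $e^*$ contains $w\notin Q$ as well as vertices of $Q\setminus X$, which lie in no node-block.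

Let $F$ be the disjoint union of all members of $\mathcal H$, one copy of each, and let $v_F=|V(F)|$.

**Claim.** $s(F)=1$.

*Proof.* Every vertex has degree at least $2$: this is clear in blocks, a vertex of $X$ misses at most one of the three sparse edges, a vertex of $Z$ misses at most one of the four edges in $H_4$, and $v$ in $H_C^{(j)}$ has degree $2$. So no single vertex determines an edge. In $H_0$ the pair $\{i,j\}$ lies in no block and not in $X-i$ or $X-j$, so it determines $X-l$. $\square$

Below, $C$ and $O(\cdot)$ involve constants depending only on $k$.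

## 5. The upper bound: putting the grid into a hypergraph

The letter $H$ without index is the number of rows.

**Step 1. Sets on the grid.** This step turns points into $(k+1)$-sets forming configurations. For each arc of label $\gamma$ take $\sigma_\gamma$ fresh vertices, a *link*. For each point $x$ let $X_x$ be the union of the links of all arcs at $x$, together with fresh *private* vertices so that $|X_x|=k+1$. The links at $x$ have total size at most $2\sigma$, so there are at least $k+1-2\sigma\ge3$ private vertices. A link vertex lies in exactly the two sets at the ends of its arc; so $|X_x\cap X_y|=\sigma_\gamma$ if $x,y$ are joined by a $\gamma$-arc, $X_x\cap X_y=\emptyset$ if $x\ne y$ are not joined, and no vertex is in three sets. By Lemma 1, for interior $x$ the tuple $(X_x;X_A,X_T,X_R,X_U,X_B)$ is a configuration, in which $I$ is the union of the in-links of $x$. The number of vertices is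
$$n_0(H)=HM(k+1)-\sum_{\text{arcs}}\sigma_\gamma\ \ge\ HMp,$$
because the in-arcs of each point have total size at most $\sigma$. Also $n_0(H+1)-n_0(H)\le M(k+1)$.

**Step 2. The hypergraph $G$.** This step defines the host and counts its edges. Let $n$ be large and $M$ the largest odd integer $\le\sqrt n$. Let $Q_0$ be a set of $2v_F$ further vertices, $C_0\subset Q_0$ with $|C_0|=2k$, and $S_0\subset C_0$ with $|S_0|=k-1$. Let $H$ be maximal with $n_0(H)\le n-2v_F$. As $HMp\le n$, $H=O(\sqrt n)$; by maximality fewer than $M(k+1)$ vertices are left over. The edges of $G$ are: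

- all of $K(Q_0)$;
- for each interior $x$, two edges $X_x-i$, $X_x-j$ with $i,j$ private;
- for each boundary $x$, all of $K(X_x)$, and $\{v\}\cup S_0$ for each $v\in X_x$;
- for each leftover vertex $v$, the edge $\{v\}\cup S_0$.

A boundary point costs at most $2(k+1)$ edges, and there are at most $2M+4H$ of them, so
$$|E(G)|\le2HM+O(M+H)+O(1)\le\frac{2n_0(H)}p+O(\sqrt n)\le\frac{2n}p+O(\sqrt n).$$

It remains to show that $G$ is weakly $F$-saturated. If an added edge completes a copy of some $H'\in\mathcal H$, it completes a copy of $F$: at least $2v_F-|V(H')|\ge v_F$ vertices of $Q_0$ are not used by this copy, and the other members of $\mathcal H$ embed there disjointly. Edges already present are skipped.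

**Step 3. All sets become complete.** This step makes every $K(X_x)$ complete, in lexicographic order of $x$. For boundary $x$ this holds already. For interior $x$ the five predecessor sets are already complete. With a third private vertex $l$, add $X_x-l$ by $H_0$; now three edges of $K(X_x)$ are present, and every other $X_x-i'$ is added by $H_4$.

**Step 4. Absorption of attached vertices.** This step grows one large complete set $Q^*$, starting with $Q^*=Q_0$. Suppose $v\notin Q^*$ and $\{v\}\cup S$ is present for some $S\subset Q^*$, $|S|=k-1$. For every other $(k-1)$-set $S'\subset Q^*$ add $\{v\}\cup S'$ by $H_C^{(|S\cap S'|)}$, using a $2k$-set $Q$ with $S\cup S'\subset Q\subset Q^*$. Then $Q^*\cup\{v\}$ is complete: $v$ is *absorbed*. Absorb all leftover vertices and all vertices of sets $X_x$ with $x$ boundary; they are attached to $S_0$.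

**Step 5. Absorption of interior sets.** This step absorbs the rest, treating interior $x$ in reverse lexicographic order. All sets of later points are then contained in $Q^*$. So the union $O_x$ of the out-links of $x$ is contained in $Q^*$, and $|O_x|=\sigma$ since $x$ has all five out-arcs. Put $Q=O_x\cup C'$ with $C'\subset C_0$, $|C'|=2k-\sigma\ge k-1$. Then $Q\subset Q^*$, $|Q|=2k$ and $Q\cap X_x=O_x$, and $Q$ is disjoint from $X_A,X_T,X_R,X_U,X_B$, because the vertices of $O_x$ lie only in $X_x$ and in later sets. For $w\in X_x\setminus Q^*$ and some $S'\subset C'$ with $|S'|=k-1$, the edge $\{w\}\cup S'$ completes a copy of the $H_B$ whose type is given by the position of $w$. Add it and absorb $w$. In the end $Q^*$ is the whole vertex set, which proves the upper bound in (3). $\square$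

## 6. The price of new vertices

We begin the lower bound. When a copy of a rule first touches a set $P$ of new vertices, all its edges meeting $P$ are new, and all but one must be edges of $G$. The next lemma says that the price is at least $2/p$ per vertex, with equality in one situation only. For $P\subset V(H')$ let $e_{H'}(P)$ be the number of edges of $H'$ meeting $P$.

**Lemma 3.** For $H'\in\mathcal H$ and $\emptyset\ne P\subset V(H')$ we have $p(e_{H'}(P)-1)\ge2|P|$, with equality only if $H'=H_0$ and $P=X\setminus I$.

*Proof.* Suppose first that $P$ meets $Q$. Then $e_{H'}(P)-1\ge\binom{2k-1}{k-1}-1\ge2k-2$. Since $|P|\le2k+6(k+1)$ and $p>\frac23\cdot10^6$, we have $p(2k-2)>2(2k+6(k+1))\ge2|P|$; strict.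

Suppose next that $P$ misses $Q$ (or there is no $Q$) but meets exactly $\nu\ge1$ node-blocks. Each vertex of a node-block is in $k$ of its edges and blocks are edge-disjoint, so $e_{H'}(P)\ge\nu k$. In $H_B$ every vertex outside $Q$ is in a node-block, so $|P|\le\nu(k+1)$. In $H_0$ every vertex is in $X$ or in a node-block, so $|P|\le(\nu+1)(k+1)$. In both cases $2|P|\le4\nu(k+1)$, while $p(\nu k-1)\ge p\nu(k-1)>4\nu(k+1)$; strict.

Suppose finally that $P$ meets no block. Then $H'$ is not of type $H_B$, whose vertices are all in blocks.

- $H_0$: $P\subset X\setminus I$, and only sparse edges meet $P$. If $|P|=1$, then $e\ge2$ and $p>2$; strict. If $|P|\ge2$, each sparse edge, missing only one vertex of $X$, meets $P$; so $e=3$ and $2p\ge2|P|$, with equality iff $P=X\setminus I$.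
- $H_4$: if $|P|=1$, then $e\ge3$ and $2p>2$; strict. If $|P|\ge2$, then $e=4$ and $3p>2(k+1)\ge2|P|$; strict.
- $H_C^{(j)}$: $P=\{v\}$, $e=2$ and $p>2$; strict. $\square$

## 7. Accounting: every cheap host is made of nodes

Let $n$ be large and let $G$ be weakly $F$-saturated on $n$ vertices with $g:=w\text{-sat}(n,F)$ edges. By Section 5, $g\le n$. Let $e_1,\dots,e_m$ be the added edges in order; $m\ge1$.

**Step 6. Charging vertices to edges of $G$.** This step defines the excess $d$ that we want to bound from below. In step $i$ of the process a copy of $F$ using $e_i$ appears; let $\widehat H_i\ni e_i$ be the copy of the member of $\mathcal H$ inside it that contains $e_i$, and fix its roles ($X$, $A$, …). Put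
$$\mathcal E_i=\bigcup_{j\le i}E(\widehat H_j),\quad U_i=\bigcup_{j\le i}V(\widehat H_j),\quad W_i=\mathcal E_i\cap E(G),$$
$$P_i=U_i\setminus U_{i-1},\quad p_i=|P_i|,\quad q_i=|W_i\setminus W_{i-1}| .$$
So $\mathcal E_i=W_i\cup\{e_1,\dots,e_i\}$. Each vertex lies in $\binom{n-1}{k-1}>g$ $k$-sets, so in some $e_i$; hence $|U_m|=n$ and $\sum p_i=n$.

An edge of $\widehat H_i$ meeting $P_i$ is not in $\mathcal E_{i-1}$, so it is $e_i$ or lies in $W_i\setminus W_{i-1}$. Hence $q_i\ge e_{\widehat H_i}(P_i)-1$ if $P_i\ne\emptyset$, and by Lemma 3 $\delta_i:=pq_i-2p_i\ge0$ for every $i$. Define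
$$d:=pg-2n=\sum_i\delta_i+p\,(g-|W_m|).\tag{4}$$
Call $i$ *good* if $P_i\ne\emptyset$ and $\delta_i=0$, *idle* if $p_i=q_i=0$, and *bad* otherwise. If $i$ is bad, then $\delta_i\ge1$: either $P_i\neq\emptyset$ and $\delta_i>0$ is an integer, or $P_i=\emptyset$ and $\delta_i=pq_i>0$. So there are at most $d$ bad steps and at most $d$ edges of $G$ outside $W_m$. Always $q_i\le|E(F)|$ and $p_i\le v_F$. Step $1$ is bad, since $P_1=V(\widehat H_1)$ is not the equality case of Lemma 3; so $d\ge1$.

The goal is $d\ge c'\sqrt{n/\log n}$; then $g=\frac{2n}p+\frac dp$ gives the lower bound in (3).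

**Step 7. Good steps create nodes.** This step describes good steps exactly. If $i$ is good, then $pq_i=2p_i\le p(e_{\widehat H_i}(P_i)-1)\le pq_i$. So equality holds in Lemma 3: $\widehat H_i\cong H_0$, $P_i=X\setminus I$ in the roles of $\widehat H_i$, $e_{\widehat H_i}(P_i)=3$ and $q_i=2$. The three sparse edges meet $P_i$, so each is $e_i$ or in $W_i\setminus W_{i-1}$. As $q_i=2$, one of them is $e_i$ and the other two are exactly the elements of $W_i\setminus W_{i-1}$. Since $\mathcal E_i\setminus\mathcal E_{i-1}\subset\{e_i\}\cup(W_i\setminus W_{i-1})$,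
$$\text{all edges of }\widehat H_i\text{ other than the three sparse ones lie in }\mathcal E_{i-1}.\tag{5}$$

**Definition (node).** For good $i$, the role set $X$ of $\widehat H_i$ is a *node*, with $\tau(X)=i$ (its time), $P_X=P_i$ and $I_X=X\setminus P_X$. The two elements of $W_i\setminus W_{i-1}$ are its *node edges*.

So $|P_X|=p$, $|I_X|=\sigma$, $I_X\subset U_{i-1}$, and node edges of $X$ are subsets of $X$. Let $\mathcal N$ be the set of nodes and $N=|\mathcal N|$. The sets $P_X$ are disjoint. If $\tau(X)<\tau(Y)$, then $X\subset U_{\tau(Y)-1}$, hence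
$$P_Y\cap X=\emptyset\quad\text{and}\quad X\cap Y\subset I_Y.\tag{6}$$
In particular nodes with different times are different sets, so a node is determined by its vertex set.

**Step 8. Almost everything belongs to nodes.** This step bounds what lies outside the node structure. Call the edges of $G$ that are not node edges *bad*. A bad edge lies outside $W_m$ or in $W_i\setminus W_{i-1}$ for a bad $i$, so there are $O(d)$ of them. Also
$$pN\le n=pN+\sum_{i\text{ bad}}p_i=pN+O(d).\tag{7}$$
Call a node $X$ *touched* if a bad edge meets $P_X$. Since the $P_X$ are disjoint, an edge touches at most $k$ nodes, so $O(d)$ nodes are touched.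

If $X$ is untouched, every $G$-edge $f$ meeting $P_X$ is a node edge of some node $Y$. By (6) we cannot have $\tau(Y)<\tau(X)$. So either $Y=X$ and $f\subset X$, or $\tau(Y)>\tau(X)$ and, again by (6), $f\cap P_X\subset I_Y\cap P_X$. This leads us to record which vertices of $P_X$ have been used by later nodes:
$$J_X(i)=P_X\cap\bigcup\{I_Y:\ \tau(Y)\le i\},\qquad J_X=J_X(m).$$
By (6), $J_X(\tau(X))=\emptyset$.

## 8. A node stays intact until $\sigma$ of its new vertices are used

This is where $H_B$ does its work: it is the only way by which an edge can leave $X$, and it needs $2\sigma$ vertices of $X$ that lie in other complete blocks.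

**Lemma 4.** Let $X$ be untouched, $i\ge\tau(X)$ and $|J_X(i)|\le\sigma-1$. Then every edge of $\mathcal E_i$ meeting $P_X\setminus J_X(i)$ is a subset of $X$.

*Proof.* Induction on $i$. For $i=\tau(X)$, edges of $\mathcal E_{i-1}$ miss $P_X$, and by (5) the other edges of $\mathcal E_i$ are the three sparse edges, which are subsets of $X$.

Let $i>\tau(X)$ and $X'=P_X\setminus J_X(i)$. Then $|X\setminus X'|=\sigma+|J_X(i)|\le2\sigma-1$. As $J_X(i-1)\subset J_X(i)$, induction shows that edges of $\mathcal E_{i-1}$ meeting $X'$ are subsets of $X$. Next, let $f\in W_i\setminus W_{i-1}$ meet $X'$. Since $X$ is untouched, $f$ is not bad, so it is a node edge of the node $Y$ with time $i$. Then $f\cap P_X\subset I_Y\cap P_X\subset J_X(i)$, which is impossible. It remains to treat $e_i$. Suppose $v\in e_i\cap X'$ and $e_i\not\subset X$. By what was just said,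
$$\text{all edges of }\widehat H_i\text{ other than }e_i\text{ that meet }X'\text{ are subsets of }X.\tag{8}$$

*Claim: if a block $Z$ of $\widehat H_i$ contains some $z\in X'$, then $Z=X$.* By (8), the edges of $K(Z)$ that contain $z$ and differ from $e_i$ are subsets of $X$. Their union is $Z$: if $|Z|=k+1$, there are at least $k-1\ge2$ of them, and two distinct $k$-subsets of a $(k+1)$-set have union $Z$; if $|Z|=2k$, each $y\in Z\setminus\{z\}$ is in $\binom{2k-2}{k-2}\ge2$ edges of $K(Z)$ containing $z$. So $Z\subset X$, hence $|Z|=k+1$ and $Z=X$.

Now go through the possible positions of $e_i$ in $\widehat H_i$.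

1. $e_i$ is an edge of a block $Z$. Then $v\in Z$, so $Z=X\supset e_i$; contradiction.
2. $\widehat H_i\cong H_0$ and $e_i$ is sparse. Let $f_1,f_2$ be the other sparse edges, on the set $X_0=f_1\cup f_2\supset e_i$. Every vertex of $X_0$ is in at least two sparse edges, so we may assume $v\in f_1$; thus $f_1\subset X$ by (8). As $f_1\cap f_2\subset X$ and $|f_1\cap f_2|=k-1>2\sigma-1\ge|X\setminus X'|$, the edge $f_2$ meets $X'$, so $f_2\subset X$. Hence $X_0\subset X$, so $X_0=X\supset e_i$; contradiction.
3. $\widehat H_i\cong H_4$ on $Z$. Then $v\in Z$ is in at least two of the other three edges. These are subsets of $X$ with union $Z$, so $Z=X\supset e_i$; contradiction.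
4. $\widehat H_i\cong H_C^{(j)}$ and $e_i=\{v_0\}\cup S_1$ (the case of $S_2$ is symmetric). If $v\in Q$, the Claim gives $Q=X$, contradicting $|Q|=2k$. So $v=v_0$, and $\{v_0\}\cup S_2\subset X$ by (8). As $|S_2|=k-1>2\sigma-1$, the set $S_2\subset Q$ meets $X'$, and the Claim gives the same contradiction.
5. $\widehat H_i\cong H_B$ and $e_i=e^*=\{w\}\cup S$. As $S\subset Q$ and $|Q|=2k$, the Claim excludes $v\in S$. So $v=w$, and the block $X_0\ni w$ in role $X$ equals $X$. The set $X_0\cap(Q\cup A\cup T\cup R\cup U\cup B)$ has $\sigma+\sigma=2\sigma$ vertices. Each lies in a block different from $X_0=X$, so by the Claim it is not in $X'$. Thus $|X\setminus X'|\ge2\sigma$; contradiction.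

These cases cover all edges of all members of $\mathcal H$. $\square$

**Lemma 5.** If $X$ is untouched, then $|J_X|\ge\sigma$.

*Proof.* Otherwise, since $p>\sigma$, there is $v\in P_X\setminus J_X$; take a $k$-set $f\ni v$ with $f\not\subset X$. If $f=e_j$ for some $j$, then $f\in\mathcal E_m$ contradicts Lemma 4 with $i=m$. If $f\in E(G)$, then by Step 8 either $f\subset X$, or $f\cap P_X\subset J_X$, which fails at $v$. Contradiction. $\square$

## 9. Predecessors and successors

Each node uses $\sigma$ old vertices, and each untouched node has at least $\sigma$ of its vertices used. So the two counts nearly balance, and almost every node is used exactly $\sigma$ times. We now extract the arcs of a grid from this.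

**Step 9. Nice and fed nodes.** This step makes the balance precise. For $X\in\mathcal N$ let
$$\mathrm{inc}(X)=\#\{(Y,v):\ Y\in\mathcal N,\ v\in I_Y\cap P_X\}\ \ge\ |J_X|.$$
Since the $P_X$ are disjoint, $\sum_X\mathrm{inc}(X)\le\sum_Y|I_Y|=\sigma N$. Call $X$ *nice* if it is untouched and $\mathrm{inc}(X)=\sigma$. Then by Lemma 5 $|J_X|=\sigma$, and each $v\in J_X$ is in exactly one $I_Y$. By Lemma 5 an untouched node that is not nice has $\mathrm{inc}\ge\sigma+1$. If $N_0=N-O(d)$ is the number of untouched nodes, then the number of untouched non-nice nodes is at most $\sigma N-\sigma N_0=O(d)$. So all but $O(d)$ nodes are nice.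

Call $Y$ *fed* if $I_Y\subset\bigcup_{X\text{ nice}}P_X$. The number of pairs $(Y,v)$ with $v\in I_Y$ and $v\notin\bigcup_{X\text{ nice}}P_X$ is $\sigma N-\sigma\cdot\#\{\text{nice nodes}\}=O(d)$, so all but $O(d)$ nodes are fed.

**Lemma 6.** Let $Y$ be fed, and let $A,T,R,U,B$ be the role blocks in $\widehat H_{\tau(Y)}$, written $\pi_a(Y),\pi_t(Y),\pi_r(Y),\pi_u(Y),\pi_b(Y)$. Each is, as a vertex set, a nice node earlier than $Y$; the five are distinct; $\Lambda_\gamma(Y):=Y\cap\pi_\gamma(Y)=I_Y\cap P_{\pi_\gamma(Y)}$ has size $\sigma_\gamma$; and $I_Y$ is the disjoint union of the five sets $\Lambda_\gamma(Y)$.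

*Proof.* Let $i=\tau(Y)$, let $V_\gamma$ be one of the role blocks and let $v\in Y\cap V_\gamma\subset I_Y$. As $Y$ is fed, $v\in P_Z$ with $Z$ nice. Since $v\in U_{i-1}$ and $v$ first appears at time $\tau(Z)$, we have $\tau(Z)\le i-1$. Only $I_Y$ contains $v$, so $v\in J_Z\setminus J_Z(i-1)$ and $|J_Z(i-1)|\le\sigma-1$. By Lemma 4, all edges of $\mathcal E_{i-1}$ containing $v$ are subsets of $Z$. By (5), $K(V_\gamma)\subset\mathcal E_{i-1}$. The edges of $K(V_\gamma)$ containing $v$ have union $V_\gamma$, so $V_\gamma\subset Z$ and $V_\gamma=Z$ by size. This holds for every $v\in Y\cap V_\gamma$, and nodes are determined by their sets; hence $Y\cap V_\gamma\subset I_Y\cap P_{V_\gamma}$. The reverse inclusion is clear. Blocks are distinct as sets, and the rest is the definition of a configuration. $\square$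

**Step 10. Exactly one successor of each label.** This step decodes $|J_X|=\sigma$. Call $X$ *regular* if it is nice and every $Y$ with $I_Y\cap P_X\ne\emptyset$ is fed. Each of the $O(d)$ non-fed $Y$ meets at most $\sigma$ sets $P_X$ in $I_Y$, so all but $O(d)$ nodes are regular.

Let $X$ be regular. Then $J_X$ is the disjoint union of the nonempty sets $I_Y\cap P_X$. For such $Y$, which is fed, $I_Y$ is the disjoint union of the $\Lambda_\gamma(Y)\subset P_{\pi_\gamma(Y)}$ with five distinct nodes $\pi_\gamma(Y)$; so $X=\pi_\gamma(Y)$ for exactly one $\gamma$, and $I_Y\cap P_X=\Lambda_\gamma(Y)$ has size $\sigma_\gamma$. With $n_\gamma$ the number of fed $Y$ with $\pi_\gamma(Y)=X$, we get $\sigma=\sum n_\gamma\sigma_\gamma$, and Lemma 2 gives: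
$$\text{for regular }X\text{ and each }\gamma\text{ there is exactly one fed }Y\text{ with }\pi_\gamma(Y)=X;\text{ denote it }\gamma X.\tag{9}$$
Thus $\pi_\gamma(\gamma X)=X$ for $X$ regular, and $\gamma\,\pi_\gamma(Y)=Y$ whenever $Y$ is fed and $\pi_\gamma(Y)$ is regular. We call these the inversion rules.

**Step 11. Overlaps reveal arcs.** This step shows that overlapping nodes are joined by an arc whose label can be read from the size of the overlap:
$$\text{if }\tau(Z)<\tau(Z'),\ Z'\text{ fed},\ Z\cap Z'\ne\emptyset,\text{ then }Z=\pi_\gamma(Z')\text{ for some }\gamma\text{ and }|Z\cap Z'|=\sigma_\gamma.\tag{10}$$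
Let $v\in Z\cap Z'$; by (6), $v\in I_{Z'}$. So $v\in P_W$ with $W$ nice, and $v$ is in no other $I$-set. Hence $v\notin I_Z$, so $v\in P_Z$ and $W=Z$. For some $\gamma$ we have $v\in\Lambda_\gamma(Z')\subset P_{\pi_\gamma(Z')}$, so $Z=\pi_\gamma(Z')$, and the size is given by Lemma 6.

**Step 12. Excellent nodes.** This step passes to nodes whose surroundings are good as well. Call a node *normal* if it is fed and regular; all but $O(d)$ nodes are normal. A *move* from a normal node $x$ leads to some $\pi_\gamma(x)$ or some $\gamma x$. Call $x$ *excellent* if all nodes reachable from $x$ by at most $4$ moves, each made from a normal node, are normal, including $x$ itself.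

Let $D$ be the number of non-excellent nodes. If $x$ is not excellent, a path of at most $4$ moves through normal nodes leads from $x$ to a non-normal node. Given $x_{l+1}$, how many normal $x_l$ have a move to it? If $x_{l+1}=\gamma x_l$, then $x_{l+1}$ is fed and $x_l=\pi_\gamma(x_{l+1})$: at most $5$ possibilities. If $x_{l+1}=\pi_\gamma(x_l)$, then $x_{l+1}$ is nice by Lemma 6 and $I_{x_l}$ meets $P_{x_{l+1}}$ in a vertex of $J_{x_{l+1}}$, each of which is in only one $I$-set: at most $\sigma$ possibilities. So each of the $O(d)$ non-normal nodes is reached from at most $\sum_{l\le4}(5+\sigma)^l$ nodes in this way, and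
$$D\le Cd.\tag{11}$$
Also $D\ge1$ if $N\ge1$: by Lemma 6 a fed node has earlier nodes, so the earliest node is not fed.

Write $x<y$ for $\tau(x)<\tau(y)$. Then $\pi_\gamma(x)<x<\gamma x$ whenever these are defined. Every expression formed below from an excellent node $x$ involves only nodes within $4$ moves of $x$. These are normal, so the inversion rules apply to them.

## 10. The doubling relation, up to orientation

We now recover (1) from intersection sizes. They do not show the direction of time, so a reversed version of (1) must be allowed at first.

**Lemma 7.** Let $x$ be excellent and $T=\pi_t(x)$. Then either $\pi_t(\pi_ax)=\pi_a\pi_aT$ ("$x$ is positive") or $\pi_t(\pi_ax)=aaT$ ("$x$ is negative"), and not both.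

*Proof.* Let $A,T,R,U,B$ be the five predecessors of $x$; they are normal.

*(i) Locating $R$ and $U$.* We have $|R\cap T|=\sigma_a$. Apply (10) to the later of $R,T$; as the sizes $\sigma_\gamma$ are distinct, $R=\pi_a(T)$ or $T=\pi_a(R)$. In the second case $R=aT$. So $R\in\{\pi_aT,aT\}$, and likewise $U\in\{\pi_aT,aT\}$ from $|U\cap T|=\sigma_a$. As $R\ne U$, $\{R,U\}=\{\pi_aT,aT\}$. This used only that $x$ is fed and that its predecessors are normal.

*(ii) Locating $B$.* From $|B\cap R|=|R\cap T|=\sigma_a$ we get in the same way $B,T\in\{\pi_aR,aR\}$, and $B\ne T$. If $R=aT$, then $T=\pi_aR$, so $B=aR=aaT$. If $R=\pi_aT$, then $T=aR$, so $B=\pi_aR=\pi_a\pi_aT$.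

*(iii) The $t$-arc between $A$ and $B$.* From $|A\cap B|=\sigma_t$ and (10), $B=\pi_t(A)$ or $A=\pi_t(B)$. Suppose $A=\pi_t(B)$. The node $B$ is normal with normal predecessors, since $x$ is excellent. So (i) applies to $B$, with $\pi_t(B)=A$ in place of $T$: the nodes $\pi_r(B),\pi_u(B)$ are $\pi_aA$ and $aA$ in some order. But $aA=x$, because $\pi_a(x)=A$. So $x$ is a predecessor of $B$ and $x<B$, whereas $B=\pi_b(x)<x$. Contradiction. Hence $\pi_t(\pi_ax)=\pi_t(A)=B$, and (ii) gives the alternative.

Both $\pi_a\pi_aT$ and $aaT$ are defined, being at most $3$ moves from $x$, and $\pi_a\pi_aT<T<aaT$, so they differ. $\square$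

**Lemma 8.** If $x$ and $x'=ax$ are excellent, they have the same sign.

*Proof.* Let $T=\pi_t(x)$ and $T'=\pi_t(x')$. As $\pi_ax'=x$, we have $\pi_t(\pi_ax')=T$.

If $x'$ is positive, then $T=\pi_a\pi_aT'$. The nodes $T$, $\pi_aT'$, $T'$ are normal, so $aT=\pi_aT'$ and $T'=aaT$. If moreover $x$ is negative, then $\pi_t(\pi_ax)=aaT=T'=\pi_t(x')$.

If $x'$ is negative, then $T=aaT'$. The nodes $T'$ and $aT'$ are normal, so $\pi_aT=aT'$ and $T'=\pi_a\pi_aT$. If moreover $x$ is positive, then $\pi_t(\pi_ax)=\pi_a\pi_aT=T'=\pi_t(x')$.

So if the signs differ, the fed nodes $\pi_ax$ and $x'$ have the same $\pi_t$, namely the regular node $T'$. By (9), $\pi_ax=x'$, contradicting $\pi_ax<x<x'$. $\square$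

## 11. Open arcs, windows, and the count of nodes

We cut time at the $D$ non-excellent nodes and show that between two cuts there are only $O(D\log D)$ nodes (with $\log_2D+4$ in place of $\log D$, to be exact). The mechanism is that a positive $a$-path of length $L$ needs an earlier $a$-path of length about $2L$, while the paths are few and the losses are controlled by $D$.

**Step 13. Few arcs are open at any time.** This step bounds the number of arcs that cross a given time. For $\gamma\in\{a,t\}$ let
$$\mathrm{Open}_\gamma(i)=\{x\text{ excellent}:\ \tau(x)\le i<\tau(\gamma x)\}.$$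
Then
$$|\mathrm{Open}_\gamma(i)|\le D.\tag{12}$$
Let $\mathrm{Exc}(i)$ be the set of excellent nodes of time $\le i$; it contains $\mathrm{Open}_\gamma(i)$. If $y\in\mathrm{Exc}(i)$ and $x=\pi_\gamma(y)$ is excellent, then $x\in\mathrm{Exc}(i)$ and $\gamma x=y$, so $x\notin\mathrm{Open}_\gamma(i)$. The map $\pi_\gamma$ is injective on excellent nodes, because its values there are regular and (9) applies. So at most $D$ of the $y\in\mathrm{Exc}(i)$ have non-excellent $\pi_\gamma(y)$, and the others give $|\mathrm{Exc}(i)\setminus\mathrm{Open}_\gamma(i)|\ge|\mathrm{Exc}(i)|-D$.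

**Step 14. Windows and pieces.** This step cuts a window into at most $D$ paths. Let $0\le\alpha<\beta\le m$ be such that all nodes with time in $(\alpha,\beta]$ are excellent, and let $\mathcal W$ be the set of these nodes. On excellent nodes $x\mapsto ax$ is injective and increases time. So $\mathcal W$ is partitioned into *pieces*: maximal sequences $x_0,\dots,x_L$ in $\mathcal W$ with $x_j=ax_{j-1}$. If $y\in\mathcal W$ and $\pi_ay\in\mathcal W$, then $y=a\,\pi_ay$ is not first in its piece. If $x_L$ is last in its piece, then $ax_L\notin\mathcal W$ and $\tau(ax_L)>\tau(x_L)>\alpha$, so $\tau(ax_L)>\beta$ and $x_L\in\mathrm{Open}_a(\beta)$. By (12) there are at most $D$ pieces. By Lemma 8 each piece has a constant sign.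

For a piece $\rho=(x_0,\dots,x_L)$ put $m_\rho=L$, $T_j=\pi_t(x_j)$ and $o_\rho=\#\{j:\tau(T_j)\le\alpha\}$. All $T_j$, over all pieces, are distinct, since $\pi_t$ is injective on excellent nodes. One with $\tau(T_j)\le\alpha$ is non-excellent or, as $tT_j=x_j$ has time $>\alpha$, belongs to $\mathrm{Open}_t(\alpha)$. Hence
$$\sum_\rho o_\rho\le2D.\tag{13}$$

**Step 15. Negative pieces are short.** This step shows $m_\rho\le o_\rho$ for a negative piece. Suppose $\tau(T_0)>\alpha$. Since $x_0$ is negative, $\pi_t(\pi_ax_0)=aaT_0>T_0$, so $\alpha<\tau(\pi_ax_0)<\tau(x_0)\le\beta$ and $\pi_ax_0\in\mathcal W$. This contradicts that $x_0$ is first in its piece. So $\tau(T_0)\le\alpha$. For $j\ge1$, $x_j$ is negative and $\pi_ax_j=x_{j-1}$, so $T_{j-1}=aaT_j>T_j$. Hence all $T_j$ have time $\le\alpha$, and $o_\rho=L+1$.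

**Step 16. Positive pieces need sources of twice the length.** This step proves a recursion for the lengths. Let $\rho$ be positive. For $j\ge1$ we have $T_{j-1}=\pi_a\pi_aT_j$, i.e. $T_j=aaT_{j-1}$ by inversion. So the times of the $T_j$ increase, and $\tau(T_j)\le\alpha$ iff $j<o_\rho$. If $o_\rho>L$, then $m_\rho\le o_\rho$. Otherwise put $o:=o_\rho\le L$. The $a$-path from $T_o$ to $T_L$ has $2(L-o)$ arcs, and all its nodes have time at least $\tau(T_o)>\alpha$ and at most $\tau(T_L)<\tau(x_L)\le\beta$; so it lies in $\mathcal W$, inside one piece, which we call $\mathrm{src}(\rho)$. Thus $m_{\mathrm{src}(\rho)}\ge2(L-o)$. In all cases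
$$m_\rho\le o_\rho+\tfrac12m_{\mathrm{src}(\rho)},\tag{14}$$
where the last term is absent if $\mathrm{src}(\rho)$ is undefined, as it is for negative pieces and for $o_\rho>L$.

**Step 17. Each piece is the source of at most two pieces.** This step limits how often a long source can be reused. We show that $T_o$ is the first or second element of its piece. This suffices, since $T_o$ determines $x_o=tT_o$ and hence $\rho$. Suppose $T_o$ is neither. Then $\pi_a\pi_aT_o\in\mathcal W$. As $x_o$ is positive, $\pi_t(\pi_ax_o)=\pi_a\pi_aT_o$ has time $>\alpha$. So $\alpha<\tau(\pi_ax_o)<\tau(x_o)\le\beta$ and $\pi_ax_o\in\mathcal W$. Thus $x_o$ is not first in its piece: $o\ge1$ and $\pi_ax_o=x_{o-1}$. Now $T_{o-1}=\pi_a\pi_aT_o$ has time $>\alpha$, contradicting $\tau(T_j)\le\alpha$ for $j<o$.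

**Step 18. The size of a window.** This step sums the recursion. If $\mathcal W=\emptyset$ there is nothing to do. Take a piece with $m_\rho$ maximal: (14) gives $m_\rho\le o_\rho+\frac12m_\rho$, so $m_\rho\le2o_\rho\le4D$ by (13). Hence all $m_\rho\le4D$. Iterate (14) $J=\lceil\log_2(4D)\rceil$ times, undefined terms being $0$:
$$\sum_\rho m_\rho\le\sum_{j=0}^{J-1}2^{-j}\sum_\rho o_{\mathrm{src}^j(\rho)}+2^{-J}\sum_\rho m_{\mathrm{src}^J(\rho)} .$$
By Step 17 at most $2^j$ pieces $\rho$ have a given $\mathrm{src}^j(\rho)$, so $\sum_\rho o_{\mathrm{src}^j(\rho)}\le2^j\cdot2D$. The last sum has at most $D$ terms, each at most $4D$, and $2^{-J}\le\frac1{4D}$. Therefore $\sum_\rho m_\rho\le2DJ+D$, and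
$$|\mathcal W|=\sum_\rho(m_\rho+1)\le2D(J+1)\le2D(\log_2D+4).\tag{15}$$

**Step 19. The lower bound.** This step combines the windows. If $N\ge1$, then $D\ge1$, and the $D$ non-excellent nodes split the time-ordered list of nodes into at most $D+1$ windows. (For a run of excellent nodes take $\alpha$ to be the time of the preceding non-excellent node, or $0$, and $\beta$ the time just before the following one, or $m$.) So
$$N\le D+(D+1)\cdot2D(\log_2D+4)\le5D^2(\log_2D+4).\tag{16}$$
By (7), $n\le pN+C_1d$ for a constant $C_1$; also $D\le Cd$ by (11), and $D\le N\le n$. If $C_1d\ge n/2$, then $d\ge n/(2C_1)$ is linear in $n$. Otherwise $N\ge n/(2p)$, and (16) with $\log_2D\le\log_2n$ gives $D\ge c\sqrt{n/\log n}$ for a constant $c>0$, so $d\ge D/C\ge(c/C)\sqrt{n/\log n}$. In both cases $d\ge c'\sqrt{n/\log n}$ for large $n$, with a constant $c'>0$. By (4),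
$$w\text{-sat}(n,F)=g=\frac{2n}p+\frac dp\ge\frac{2n}p+c_1\sqrt{\frac n{\log n}} .$$
With Section 5 this proves Theorem 1, and Tuza's conjecture is false. $\blacksquare$

## 12. Gluing along $|V(F)|$ vertices: the one-sided bound of Theorem 2

Let $s(F)=1$, $f(n)=w\text{-sat}(n,F)$ and $v_F=|V(F)|$, where $F$ is now arbitrary. Choose $E\in E(F)$ and $\{y,z\}\subset E$ such that $E$ is the only edge containing $\{y,z\}$. Recall Fekete's lemma: if $h(x+x')\le h(x)+h(x')$ for all integers $x,x'\ge1$ and $h\ge0$, then $\lim h(x)/x$ exists and equals $\inf_{x\ge1}h(x)/x$.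

**Step 20. Two complete sets merge.** This step shows that if $|W_1\cap W_2|=v_F$ and all edges of $K(W_1)\cup K(W_2)$ are present, then all $k$-sets in $W_1\cup W_2$ can be added, each completing a copy of $F$. Add the missing $k$-sets $e$ in increasing order of $|e\setminus(W_1\cap W_2)|$. A missing $e$ contains some $y'\in W_1\setminus W_2$ and some $z'\in W_2\setminus W_1$. Embed $F$ so that $E\mapsto e$, $y\mapsto y'$, $z\mapsto z'$, and the $v_F-k$ vertices outside $E$ go into $(W_1\cap W_2)\setminus e$, which has at least $v_F-(k-2)$ elements. Every other edge of $F$ misses $y$ or $z$. The vertices of its image outside $W_1\cap W_2$ all lie in $e$ and do not include both $y'$ and $z'$, so there are fewer of them than for $e$. Hence the image lies in $W_1$ or in $W_2$, or was added earlier; in any case it is present.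

**Step 21. Subadditivity.** This step finishes the proof. For $x,x'\ge1$ take optimal weakly $F$-saturated hypergraphs on $W_1$ and $W_2$ with $|W_1|=x+v_F$, $|W_2|=x'+v_F$, $|W_1\cap W_2|=v_F$. In their union we can first complete $K(W_1)$ and $K(W_2)$, skipping edges already present, and then use Step 20. So the union is weakly $F$-saturated on $x+x'+v_F$ vertices, and
$$f(x+x'+v_F)\le f(x+v_F)+f(x'+v_F).$$
Thus $h(x)=f(x+v_F)$ is subadditive. By Fekete's lemma $c=\lim h(x)/x=\inf_{x\ge1}h(x)/x$ exists. Hence $f(n)/n\to c$, and $f(n)=h(n-v_F)\ge c(n-v_F)=cn-O(1)$ for $n>v_F$. $\blacksquare$
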